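# A low scattered linear order with no computable copy

## 1. Low scattered orders with few blocks

Take a countable linear order whose atomic diagram carries little information, so little that its Turing jump is no stronger than the jump of a computable set. Suppose also that the order is scattered: the rationals do not embed in it. Must it have a computable copy? The problem is taken from the paper "The Simplest Low Linear Order With No Computable Copies".

The answer one would first guess is yes. Three known facts frame the guess. Downey and Moses proved that every low discrete linear order has a computable copy. Jockusch and Soare constructed a low linear order with no computable copy, so some hypothesis on the order beyond lowness is needed. Frolov constructed a $\text{low}_2$ scattered linear order with no computable presentation, so for scattered orders $\text{low}_2$ is not enough. "Low and scattered" sits between these facts. We fix the terms and test the guess.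

Linear orders are countable, with domain $\omega$ or a computable subset of $\omega$.

**Definition (low).** A linear order is *low* if the degree $\mathbf d$ of its atomic diagram satisfies $\mathbf d'=\mathbf 0'$, and *$\text{low}_n$* if $\mathbf d^{(n)}=\mathbf 0^{(n)}$. For domain $\omega$, the atomic diagram is the set $D$ of codes of pairs $(i,j)$ with $i<j$ in the order. Since $\emptyset'\le_T D'$ always holds, low means $D'\le_T\emptyset'$.

**Definition (computable copy).** An order has a *computable copy* (or *computable presentation*) if it is isomorphic to an order whose domain and order relation are computable.

**Definition (scattered, discrete).** An order is *scattered* if it has no suborder isomorphic to the rationals $\eta$, and *discrete* if it has no limit points.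

**Definition (adjacency, block).** $S_{\mathcal A}(x,y)$ means that $x<_{\mathcal A}y$ with nothing strictly between; we say $x,y$ are *adjacent*, $x$ is the immediate predecessor of $y$, and $y$ the immediate successor of $x$. A *chain* is a finite sequence of consecutively adjacent elements. The *block* of $x$ is the set of $y$ with only finitely many elements between $x$ and $y$.

Write $\zeta$ for the order type of the integers. The order $\omega+\zeta$ has two blocks, $3+\omega$ has one, and $\zeta+3+\zeta$ has three, the middle one of size $3$.

Being in the same block is an equivalence relation with convex classes, so every order is the sum of its blocks. If a block has a least element, each of its elements has finitely many block elements below it, so the block is finite or of type $\omega$. Symmetrically, with a greatest element it is finite or of type $\omega^*$. With neither, cut it at any element: what lies above is of type $\omega$, what lies below of type $\omega^*$, and the block is of type $\zeta$. So every block is finite or of type $\omega$, $\omega^*$ or $\zeta$. Now test the guess where there are few complicated blocks.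

**Proposition 1.** Let $L$ be a countable linear order.

(a) If $L$ has only finitely many blocks, then $L$ has a computable copy.

(b) If the blocks of $L$ form a sequence of type $\omega$ and only finitely many of them lack a least element, then $L$ has a computable copy.

**Proof.** (a) $L$ is a finite sum of orders that are finite or of type $\omega,\omega^*,\zeta$. Each has a computable copy, and so has a finite sum of them.

(b) Let $L_0$ be the sum of the blocks up to and including the last one without a least element ($L_0=\emptyset$ if there is none), and let $L_1$ be the rest. By (a), $L_0$ has a computable copy. Each block in $L_1$ has a least element, so it is finite or of type $\omega$. Thus $L_1$ is an $\omega$-sum of ordinals that are at most $\omega$. It is a well-order, and its first $k$ blocks together have type at most $\omega\cdot k$, so $L_1$ has type at most $\omega^2$. An ordinal below $\omega^2$ is $\omega\cdot a+b$ with $a,b$ finite, and $\omega^2$ is the lexicographic order on pairs of numbers; all of these have computable copies. Hence so has $L=L_0+L_1$. $\square$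

Lowness was not used, and the guess survives. But the proposition also shows where a counterexample has to live: it needs infinitely many blocks, and if these are arranged in type $\omega$, infinitely many must lack a least element. The guess fails as soon as that is allowed.

**Theorem 2.** There is a low scattered linear order with no computable copy. It is an $\omega$-sum of blocks of types finite, $\omega$, $\zeta$.

Every such block embeds in $\zeta$, so the order is in particular a suborder of $\zeta\cdot\omega$, the sum of $\omega$ copies of $\zeta$.

## 2. A set coded by block sizes obeys the same bound in low and computable copies

A natural way to defeat computable copies is to code a complicated set into the isomorphism type. Take an infinite set $S=\{k_0<k_1<\cdots\}$ of positive integers and let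
$$L_S=(k_0+\zeta)+(k_1+\zeta)+\cdots .$$
Its finite blocks have exactly the sizes in $S$. From a copy with diagram $D$ one reads off $S$ as follows: $k\in S$ iff there is a chain $x_1,\dots,x_k$ such that $x_1$ has no immediate predecessor and $x_k$ no immediate successor. Adjacency is $\Pi_1^D$, and "no immediate predecessor" says $\forall z\,\neg S(z,x_1)$, which is $\Pi_2^D$. So $S$ is $\Sigma^D_3$.

If $D$ is computable, this says that $S$ is $\Sigma_3$, so we would want a set $S$ that is not $\Sigma_3$. But if $D$ is low, then by Post's theorem $S$ is $\Sigma_2^{D'}=\Sigma_2^{\emptyset'}=\Sigma_3$ as well. The plan stops exactly here: read in this way, the coded set is restricted in a low copy just as it is in a computable copy. So we shall not code a set. We diagonalize against one computable order at a time, and we need to know how much power a construction may use while the result still has a low copy.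

## 3. Low copies from $\emptyset'$-computable adjacency

The next lemma says that we may build with oracle $\emptyset'$, provided that $\emptyset'$ also decides adjacency. It is stated for an arbitrary $Y\ge_T\emptyset'$; we need $Y=\emptyset'$ first and other $Y$ in Section 9.

**Lemma 3.** Let $Y\ge_T\emptyset'$. Let $\mathcal A$ be a linear order with a least element and no greatest element, such that the domain, $<_{\mathcal A}$ and $S_{\mathcal A}$ are computable in $Y$. Then $\mathcal A$ has a copy $\mathcal B$ with domain $\omega$ whose atomic diagram $D$ satisfies $D'\le_T Y$. In particular, if $Y=\emptyset'$, then $\mathcal B$ is low.

The plan is to build an isomorphism $f:\omega\to\mathcal A$ as a union of finite injections $p_s$ and to decide at stage $2e$, once and for all, whether $\Phi_e^D(e)$ converges. The obvious move is to ask whether some finite extension of $p_s$ into $\mathcal A$ forces convergence, and to take one if it exists. The trouble is the question itself: "is there a finite order that makes the computation converge and fits into $\mathcal A$?" is an unbounded search with oracle $Y$, so it is only $\Sigma_1^Y$, while we need $Y$ to decide it. Whether a finite order fits depends only on how many new points it puts into each gap. By Dickson's Lemma finitely many vectors of gap counts suffice.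

**Dickson's Lemma.** Every $V\subseteq\omega^n$ has a finite subset $V_0$ such that each $v\in V$ satisfies $w\le v$ coordinatewise for some $w\in V_0$. To see this, let $V_0$ be the set of minimal elements of $V$; every element of $V$ is above one of them. If $V_0$ were infinite, pass from an injective sequence in $V_0$ to a subsequence nondecreasing in the first coordinate, then in the second, and so on. This gives two distinct comparable minimal elements, a contradiction.

**Proof of Lemma 3.**

**Step 1: sizes of intervals.** We show that $Y$ decides, for $a<b$ in $\mathcal A$ and $n\in\omega$, whether $|(a,b)|\ge n$. For $n=0$ the answer is yes. Let $n\ge1$. If $S_{\mathcal A}(a,b)$, the answer is no. Otherwise search for some $c\in(a,b)$, which exists. Since $|(a,b)|=|(a,c)|+1+|(c,b)|$, the answer is yes iff $|(a,c)|\ge i$ and $|(c,b)|\ge k$ for some $i,k$ with $i+k=n-1$; these are questions with smaller numbers. This is where adjacency is used.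

**Step 2: the setting.** For a finite linear order $\tau$ on $\{0,\dots,m-1\}$ write $\Phi_e^\tau(e)\!\downarrow$ if the computation converges asking its oracle only about pairs from $\{0,\dots,m-1\}$, with answers given by $\tau$. We build, computably in $Y$, finite injections $p_0\subseteq p_1\subseteq\cdots$ with $p_s:\{0,\dots,n_s-1\}\to\mathcal A$. Start with $n_0=1$ and $p_0(0)$ the least element of $\mathcal A$.

**Step 3: stage $2e$, which decides whether $e\in D'$.** Let $p=p_s$ and $n=n_s$ with $s=2e$, and list the range of $p$ as $b_0<\dots<b_{n-1}$. So $b_0=p(0)$ is the least element of $\mathcal A$. The gaps are $G_i=(b_i,b_{i+1})$ for $i<n-1$ and $G_{n-1}=(b_{n-1},\infty)$. The last one is infinite, as $\mathcal A$ has no greatest element.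

Let $W$ be the set of finite orders $\tau$ on some $\{0,\dots,m-1\}$ with $m\ge n$ such that $\tau$ extends the order that $p$ induces on $\{0,\dots,n-1\}$, $\tau$ has no element below $0$, and $\Phi_e^\tau(e)\!\downarrow$. This set is c.e. Let $v(\tau)\in\omega^n$ list the numbers of new points of $\tau$ in the $n$ gaps. Call $\tau$ *realizable* if some injection $q\supseteq p$ of $\{0,\dots,m-1\}$ into $\mathcal A$ induces $\tau$.

We claim that $\tau$ is realizable iff $|G_i|\ge v(\tau)_i$ for all $i<n-1$. If $q$ exists, it maps the new points of the $i$-th gap of $\tau$ injectively into $G_i$. Conversely, choose $v(\tau)_i$ elements in each $G_i$, which is possible also in the infinite last gap, and map the new points to them in increasing order; no new point has to go below $b_0$. So by Step 1, $Y$ decides realizability. Moreover, if $v(\sigma)\le v(\tau)$ coordinatewise and $\tau$ is realizable, so is $\sigma$.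

For example, let $n=2$ and $|G_0|=3$. An order with vector $(2,9)$ is realizable. If every $\tau\in W$ lies above $(5,0)$ or $(4,7)$, then no $\tau\in W$ is realizable, since each needs at least four points in $G_0$.

By Dickson's Lemma there is a finite $E\subseteq W$ such that every $\tau\in W$ has some $\sigma\in E$ with $v(\sigma)\le v(\tau)$. For a given finite $E\subseteq W$, this property is $\Pi_1$: its failure is witnessed by the enumeration of one $\tau$ into $W$. So $\emptyset'\le_TY$ finds such an $E$ by enumerating the finite subsets of $W$ and testing them. If some $\sigma\in E$ is realizable, let $p_{s+1}\supseteq p$ realize one (found by search): this is the *first alternative*. Otherwise no $\tau\in W$ is realizable, and we let $p_{s+1}=p$.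

**Step 4: stage $2e+1$, which makes the map onto.** Let $p_{s+1}$ extend $p_s$ (with $s=2e+1$) by sending $n_s$ to the least number in the domain of $\mathcal A$ that is not in the range of $p_s$.

**Step 5: reading off the jump.** The map $f=\bigcup_sp_s$ is a bijection $\omega\to\mathcal A$. Let $\mathcal B$ be the order on $\omega$ pulled back along $f$, with diagram $D$. We show that $e\in D'$ iff the first alternative held at stage $2e$. If $\Phi_e^D(e)\!\downarrow$, then for all large $m$ the order that $\mathcal B$ induces on $\{0,\dots,m-1\}$ is in the set $W$ of stage $2e$ and is realized by the restriction of $f$ to $\{0,\dots,m-1\}$. So some member of $W$ is realizable, and the first alternative held. Conversely, if it held, $D$ agrees with $\sigma$ on all pairs the computation asks about, so $\Phi_e^D(e)\!\downarrow$. As $Y$ runs the construction, $D'\le_TY$. $\square$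

## 4. One interval against one computable order

Before the full construction, consider a simplified contest. An opponent gives us a computable linear order $\prec$ on $\omega$ and points $u\prec v_0$ such that $I=\{x:u\preceq x\prec v_0\}$ is infinite. With oracle $\emptyset'$ we build an infinite order $A$ with least element $a$, and we want no isomorphism from $A$ to $I$. The oracle answers every question "does $[u,t]$ have at least $N$ elements?", since it is $\Sigma_1$. It does not tell us at once that $[u,t]$ is infinite.

We prepare two possible shapes. Either $A\cong\omega$, and then every interval $[a,x]$ is finite; or $A\cong M+\zeta$ with $M$ finite, and then $[a,x]$ is finite exactly when $x$ is one of the first $M$ elements.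

The approach one tries first is to fix a point $t\in I$ and do the opposite of what $[u,t]$ does. Ask for $N=1,2,3,\dots$ whether $|[u,t]|\ge N$. On each "yes" lengthen an initial chain $P$ of $A$ by one element; on the first "no" stop lengthening $P$ and put a copy of $\zeta$ after it. If $[u,t]$ is infinite, then $A\cong\omega$, and we win. Suppose $[u,t]$ is finite, say of size $4$, and that $P$ started with one element. Then $P$ ends with $5$ elements and $A\cong5+\zeta$. The opponent may have $I\cong5+\zeta$ with $t$ its fourth element, and we have lost. The exact point of failure is this: a finite $[u,t]$ contradicts $A\cong M+\zeta$ only if it has *more than $M$* elements.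

The cure is to choose $t$ after seeing $P$, far enough out, and to lengthen $P$ to size $M'$ only after $\emptyset'$ has confirmed that $|[u,t]|\ge M'+1$. Then $|[u,t]|\ge M+1$ always holds. If the confirmations continue forever, $[u,t]$ is infinite while $A\cong\omega$. If they stop, $[u,t]$ is finite with more than $M$ elements while $A\cong M+\zeta$. Either way $t$ corresponds to no element of $A$ under an isomorphism. A suitable $t$ exists, as $I$ is infinite: pick any $M'+1$ elements of $I$ including $u$ and take the largest.

In the real construction the sizes $M$ will be odd. Start with $M=1$ and always try the next odd number, and suppose that the chosen $t$ has $|[u,t]|=9$. We need $9\ge3+1$, yes, so $M=3$; then $9\ge5+1$, yes, $M=5$; then $9\ge7+1$, yes, $M=7$; then $9\ge9+1$, no. We end with $7+\zeta$, where only seven elements have finitely many predecessors, whereas $t$ is the ninth element of $I$.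

## 5. Labels and candidates that locate the interval

In the real problem nobody gives us $u$ and $v_0$. We put $A_e$ between labels that can be recognized in any copy:
$$\mathcal L=\sum_{e\in\omega}(C_e+Z_e+A_e),$$
where $C_e$ is a chain of $2e+2$ elements, $Z_e\cong\zeta$, and $A_e$ is built against the $e$-th computable order. The label $C_e$ will be recognized by its even size. The copy $Z_e$ keeps $C_e$ from merging with $A_e$, and makes the first element of $A_e$ recognizable as a point without an immediate predecessor.

Let $(\varphi_e)$ list the binary partial computable functions, and write $x\prec_ey$ iff $\varphi_e(x,y)\!\downarrow=1$. Call $e$ an *order index* if $\varphi_e$ is the total characteristic function of a strict linear order on $\omega$. An infinite computable linear order is computably isomorphic to one with domain $\omega$ (list the domain in increasing numerical order), hence to $(\omega,\prec_e)$ for some order index $e$. Write $x\preceq_ey$ for $x=y$ or $x\prec_ey$. Let $S_e(x,y)$ mean $x\prec_ey$ and $\neg\exists z\,(x\prec_ez\prec_ey)$. This is a Boolean combination of two $\Sigma_1$ statements, so $\emptyset'$ decides $S_e$ uniformly in $e$, even if $\varphi_e$ is partial.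

**Definition (candidate).** An *$e$-candidate* is a triple $\kappa=(U,V,u)$ with $U=(u_0,\dots,u_{2e+1})$, $V=(v_0,\dots,v_{2e+3})$, $S_e(u_i,u_{i+1})$ and $S_e(v_i,v_{i+1})$ for all relevant $i$, and $u_{2e+1}\prec_eu\prec_ev_0$. It is *refuted at stage $s$* if for some $z\le s$ one of
$$S_e(z,u_0),\quad S_e(u_{2e+1},z),\quad S_e(z,v_0),\quad S_e(v_{2e+3},z),\quad S_e(z,u)$$
holds.

A candidate is a guess that $U$ and $V$ are the images of $C_e$ and $C_{e+1}$ and $u$ the image of the first element of $A_e$. A refutation shows that the guess is wrong. For example, if $\prec_0$ is the usual order of $\omega$, then $U=(0,1)$, $u=2$, $V=(3,4,5,6)$ is a $0$-candidate. It is unrefuted at stage $0$, and refuted at stage $1$, because $S_0(1,2)$ holds.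

Being a candidate and being refuted at $s$ are $\emptyset'$-decidable, and refutation is permanent. Let $\kappa_e(s)$ be the candidate of least code among those with code $\le s$ that are unrefuted at $s$; it is undefined if there is none. If some candidate is never refuted, then $\kappa_e(s)$ is eventually constant, equal to the never-refuted candidate of least code, because the finitely many candidates with smaller codes are all refuted eventually.

Along the way $A_e$ will act on wrong candidates. This must do no lasting harm: whatever happens, $A_e$ has to end up with one of the two shapes, and elements added while waiting must be usable later. For this purpose the copy of $\zeta$ after $P$ is grown from a finite chain $F$ that can be absorbed into $P$.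

## 6. The construction of $\mathcal L$

The domain of $\mathcal L$ consists of formal names, coded by numbers: names for the elements of the $C_e$ and $Z_e$, and $(A,e,k)$ for the $k$-th element to enter $A_e$. Every stage below adds an element to $A_e$, so all $k$ are used and the domain is computable. The construction of $A_e$ uses $\emptyset'$, uniformly in $e$.

At each stage $A_{e,s}=P+F$, where $P$ is the *main chain*, of odd size $M\ge1$, and $F$ is the *filler chain*, of size $j\ge0$. Initially $|P|=1$ and $F=\emptyset$. There is a parameter $t$, initially undefined.

*Stage $s+1$.* If $\kappa_e(s)$ is undefined, or $s=0$, or $\kappa_e(s)\ne\kappa_e(s-1)$, make $t$ undefined. Let $M'$ be the least odd number $\ge M+j+1$.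

* (a) If $\kappa_e(s)$ is undefined, perform the filler action.
* (b) If $\kappa_e(s)=(U,V,u)$ and $t$ is undefined, ask $\emptyset'$: are there a $t^*$ with $u\prec_et^*\prec_ev_0$ and at least $M'+1$ numbers $x$ with $u\preceq_ex\preceq_et^*$? If yes, set $t:=t^*$ for the first one found and perform the closing action. If no, perform the filler action.
* (c) If $\kappa_e(s)=(U,V,u)$ and $t$ is defined, ask $\emptyset'$: are there at least $M'+1$ numbers $x$ with $u\preceq_ex\preceq_et$? If yes, perform the closing action. If no, perform the filler action.

*Closing action.* Insert $M'-M-j$ new elements between $P$ and $F$ (at the right end of $P$ if $F=\emptyset$). The new main chain is (old $P$) + (new elements) + (old $F$), of size $M'$. The new $F$ is empty.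

*Filler action.* Add one new element to $F$: at the left end if $j$ is odd, at the right end if $j$ is even.

Since $M$ is odd, $M'=M+j+1$ if $j$ is odd and $M'=M+j+2$ if $j$ is even. So a closing inserts one or two elements, keeps $M$ odd, and strictly increases $M$ even if $F$ is empty. For instance, with $M=3$ and $j=2$ we get $M'=7$: a closing inserts two elements, and the new main chain consists of $3+2+2$ elements. The questions in (b) and (c) are $\Sigma_1$, also when $\varphi_e$ is partial, so the construction is computable in $\emptyset'$.

## 7. The blocks of $\mathcal L$ and its low copy

**Claim 4.** If $A_e$ has infinitely many closings, then $A_e\cong\omega$. Otherwise $A_e\cong M+\zeta$, where $M$ is the final, odd size of $P$, and the final main chain is the part $M$. In both cases $A_e$ is infinite, has no greatest element, and has as least element $a_e$, the first element of $P$.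

**Proof.** Every stage is a closing or a filler action, and the order between elements already present never changes. If there are infinitely many closings, then every filler element is absorbed into $P$ at the next closing. So $A_e$ is the union of the main chains. Each is an initial segment of the next, as $P$ is only extended to the right, and their sizes strictly increase. Hence $A_e\cong\omega$. If there are only finitely many closings, then $P$ is fixed from some stage on. From then on $F$ starts empty and receives one element per stage, alternately at its right and left ends. So the filler grows to a copy of $\zeta$ after $P$. The last sentence of the claim follows, as nothing is ever put to the left of $P$. $\square$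

**Claim 5.** The blocks of $\mathcal L$ are, for each $e$: $C_e$, of size $2e+2$; $Z_e$, of type $\zeta$; and either $A_e$, of type $\omega$, or the final main chain of $A_e$, of finite odd size, and the filler, of type $\zeta$. Consequently:

(i) $C_e$ is the only block of size exactly $2e+2$.

(ii) The only element strictly between $C_e$ and $C_{e+1}$ without an immediate predecessor is $a_e$.

Moreover, no adjacency occurs between different summands, and $\mathcal L$ is scattered.

**Proof.** $Z_e$ has no least and no greatest element, and $A_e$ has no greatest element. So between points of two different summands there are infinitely many points: infinitely many of $Z_e$ between $C_e$ and a point of $Z_e$ or $A_e$, and between a point of $Z_e$ and one of $A_e$; infinitely many of $A_e$ between a point of $A_e$ and $C_{e+1}$; the other pairs of summands are farther apart. Thus blocks lie inside summands, there is no adjacency across summands, and the list follows from Claim 4.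

For (i), the finite blocks are the $C_i$, of the distinct even sizes $2i+2$, and main chains of odd size. For (ii), the elements strictly between $C_e$ and $C_{e+1}$ are those of $Z_e$ and $A_e$. Each element of $Z_e$ has an immediate predecessor. If $A_e\cong\omega$ or $A_e\cong M+\zeta$, each element of $A_e$ except the first has one. Finally, $a_e$ has none, because $Z_e$ has no greatest element.

For scatteredness, note that each $e$ contributes three or four blocks, so $\mathcal L$ is an $\omega$-sum of blocks. Suppose a suborder $Q$ is a copy of $\eta$. Two distinct points of $Q$ have infinitely many points between them, so each block contains at most one point of $Q$. Then the infinitely many points of $Q$ between two given ones lie in infinitely many different blocks, but only finitely many blocks lie between two points of $\mathcal L$, a contradiction. $\square$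

**Claim 6.** $\mathcal L$ has a low copy.

**Proof.** We verify the hypotheses of Lemma 3 for $Y=\emptyset'$. The domain is computable. The order is computable in $\emptyset'$: for two elements of the same $A_e$, run the construction until both have appeared; all other comparisons are immediate from the names. $\mathcal L$ has the least element $\min C_0$ and no greatest element.

It remains to decide adjacency. Inside $C_e$ and $Z_e$ this is trivial, and across summands there is none. Let $x<y$ be in $A_e$, and let $s$ be a stage at which both are present. We claim that $S_{\mathcal L}(x,y)$ holds iff $x,y$ are consecutive in $A_{e,s}$ and both are in $P$ or both are in $F$ at stage $s$. If they are not consecutive in $A_{e,s}$, they are not adjacent. If they are consecutive and both in $P$, or both in $F$, they stay so forever: closings insert only between $P$ and $F$ (or at the right end of $P$), fillers are added only at the ends of $F$, and an absorbed $F$ becomes part of $P$, where nothing is inserted later. The only other consecutive pair is $x=\max P$, $y=\min F$. If there is a later closing, consider the first one. Until then $x$ is still $\max P$ and $y$ is still in $F$, and this closing inserts at least one element between $P$ and $F$, hence between $x$ and $y$. If there is no later closing, infinitely many fillers are added at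 the left end of $F$, hence between $x$ and $y$. So $x,y$ are not adjacent. Thus $S_{\mathcal L}$ is $\emptyset'$-computable, and Lemma 3 gives a low copy. $\square$

## 8. No computable order is isomorphic to $\mathcal L$

**Claim 7.** $\mathcal L$ has no computable copy.

**Proof.** Suppose it has one. Then there are an order index $e$ and an isomorphism $h:\mathcal L\to(\omega,\prec_e)$.

**Step 1: the right candidate is found.** We show that $\kappa_e(s)$ is eventually the true candidate. Let $U=h(C_e)$ and $V=h(C_{e+1})$, listed increasingly, $u=h(a_e)$, and $\kappa=(U,V,u)$. This is an $e$-candidate, as $h$ preserves adjacency. It is never refuted: $C_e$ and $C_{e+1}$ are finite blocks, so their first elements have no immediate predecessor and their last elements no immediate successor, and $a_e$ has no immediate predecessor by (ii).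

It is the only never-refuted candidate. Let $(U^*,V^*,u^*)$ be one. Then $U^*$ is a chain whose first element has no immediate predecessor and whose last element has no immediate successor. So $U^*$ is a whole block: if its block had an element $y$ above the last element $x$ of $U^*$, the finite nonempty set of elements in $(x,y]$ would have a least element, an immediate successor of $x$; symmetrically on the left. Thus $U^*$ is a block of size $2e+2$, and likewise $V^*$ is a block of size $2e+4$. By (i), $U^*=h(C_e)$ and $V^*=h(C_{e+1})$. Then $u^*$ lies strictly between them and has no immediate predecessor, so $u^*=h(a_e)$ by (ii).

Hence there is a least $s_0$ such that $\kappa_e(s)=\kappa$ for all $s\ge s_0$. At stage $s_0+1$ the parameter $t$ is made undefined, because $s_0=0$ or $\kappa_e(s_0-1)\ne\kappa$. Afterwards it is never made undefined again.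

**Step 2: $t$ becomes defined.** Let $I=\{x:u\preceq_ex\prec_ev_0\}$. Since $a_e$ is the least element of $A_e$ and $A_e$ is the part of $\mathcal L$ from $a_e$ up to $C_{e+1}$, we have $I=h(A_e)$, an infinite set. At stage $s_0+1$ the question of (b) is asked for some $M'\ge1$. Take $M'+1\ge2$ elements of $I$ including $u$, and let $t^*$ be the largest of them. Then $u\prec_et^*\prec_ev_0$ and $[u,t^*]$ has at least $M'+1$ elements. So the answer is yes, and $t$ is defined, permanently, with $u\prec_et\prec_ev_0$. Let $t'=h^{-1}(t)$. Since $t\in I$, we have $t'\in A_e$, and $h$ maps $[a_e,t']$ onto $[u,t]$.

**Step 3: the invariant.** We show that from the end of stage $s_0+1$ on,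
$$|[u,t]|\ \ge\ M+1\qquad\text{for the current }M. \tag{1}$$
The stage that defines $t$ performs a closing after confirming $|[u,t]|\ge M'+1$, and the new value of $M$ is $M'$. Each later closing is made under (c), again only after $|[u,t]|\ge M'+1$ is confirmed for the new value $M'$ of $M$. Filler actions do not change $M$.

**Step 4: infinitely many closings are impossible.** If there are infinitely many closings, $M$ tends to infinity, so $[u,t]$ is infinite by (1), and so is $[a_e,t']$. But $A_e\cong\omega$ by Claim 4, and $a_e$ is its least element, so $[a_e,t']$ is finite, a contradiction.

**Step 5: finitely many closings are impossible.** Suppose there are only finitely many closings, and let $M$ be the final size of $P$. By Claim 4, $A_e\cong M+\zeta$. At a stage after the last closing and after stage $s_0+1$, clause (c) applies and the answer is no. So $[u,t]$ has fewer than $M'+1$ elements for the $M'$ of that stage; in particular it is finite. By (1) it has at least $M+1$ elements. Hence $[a_e,t']$ is finite with more than $M$ elements. Since $P$ is the initial segment of $A_e$ of size $M$, the element $t'$ is not in $P$, so it lies in the $\zeta$-part. But then infinitely many elements of that part are below $t'$, and $[a_e,t']$ is infinite, a contradiction. $\square$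

Claims 5, 6 and 7 prove Theorem 2: the low copy of $\mathcal L$ is scattered, is an $\omega$-sum of blocks of types finite, $\omega$, $\zeta$, and has no computable copy. So the guess with which we began is wrong. By Proposition 1, the infinitely many blocks of $\mathcal L$ were unavoidable, and for a counterexample with blocks in type $\omega$ so were infinitely many blocks without a least element (here the $Z_e$), lowness or not.

## 9. Defeating oracle-computable copies

About $\prec_e$, the verification used only that it is a linear order on $\omega$; computability of $\varphi_e$ mattered only because $\emptyset'$ had to answer $\Sigma_1$ questions about it. So we can diagonalize against orders computable from oracles, if $Y$ knows their jumps uniformly.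

**Theorem 8.** Let $Y\ge_T\emptyset'$ and let $(X_i)_{i\in\omega}$ be sets with $\bigoplus_iX_i'\le_TY$. Then there is a scattered linear order $\mathcal L$, an $\omega$-sum of blocks of types finite, $\omega$, $\zeta$, such that

1. $\mathcal L$ has a copy whose atomic diagram $D$ satisfies $D'\le_TY$;
2. for every $i$, $\mathcal L$ has no $X_i$-computable copy.

**Proof.**

**Step 1: the construction is $Y$-computable.** Let $e=\langle i,k\rangle$ run through all numbers. Repeat Sections 5 and 6 with $\varphi_e$ replaced by $\varphi_k^{X_i}$, the $k$-th binary partial $X_i$-computable function, and with $\emptyset'$ replaced by $Y$. Now $x\prec_ey$ is a $\Sigma_1^{X_i}$ relation, uniformly in $e$. The relation $S_e$ is a Boolean combination of two $\Sigma_1^{X_i}$ statements, and the questions in (b) and (c) are $\Sigma_1^{X_i}$. All of them are answered, uniformly in $e$, by $\bigoplus_iX_i'\le_TY$. The search for $t^*$ in (b) can be done by testing the numbers one after another with such questions. So $Y$ carries out the construction.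

**Step 2: property (1).** Claims 4 and 5 hold with the same proofs, since they only use how closings and fillers act; so $\mathcal L$ is scattered with blocks as stated. As in Claim 6, the order and $S_{\mathcal L}$ are $Y$-computable, and $\mathcal L$ has a least and no greatest element. Lemma 3 gives a copy with $D'\le_TY$.

**Step 3: property (2).** If $\mathcal L$ had an $X_i$-computable copy, listing its domain in increasing order would give one with domain $\omega$. So for some $k$ and $e=\langle i,k\rangle$, the function $\varphi_k^{X_i}$ would be the total characteristic function of a strict linear order $\prec_e$ on $\omega$ isomorphic to $\mathcal L$. The proof of Claim 7, from its Step 1 on, applies to this $e$ word for word and gives a contradiction. $\square$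

**Corollary 9.** (a) For every $n\ge1$ and every $\text{low}_n$ set $X$ there is a $\text{low}_n$ scattered linear order, a suborder of $\zeta\cdot\omega$, with no $X$-computable copy. In particular, no low set computes copies of all low scattered linear orders.

(b) If $(X_i)$ is uniformly low, i.e. $\bigoplus_iX_i'\le_T\emptyset'$, a single low scattered linear order has no $X_i$-computable copy for any $i$.

**Proof.** (a) Apply Theorem 8 with all $X_i=X$ and $Y=X'$. This is allowed, since $X'\ge_T\emptyset'$ and the join of countably many copies of $X'$ is computable from $X'$. We get a copy with $D'\le_TX'$. Taking $n-1$ further jumps, $D^{(n)}\le_TX^{(n)}\equiv_T\emptyset^{(n)}$, so the copy is $\text{low}_n$. Its $n$-th block, being finite or of type $\omega$ or $\zeta$, embeds in the $n$-th copy of $\zeta$ in $\zeta\cdot\omega$, so it is isomorphic to a suborder of $\zeta\cdot\omega$. The case $n=1$ gives the second sentence: for each low set $X$ there is a low scattered order with no $X$-computable copy.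

(b) Apply Theorem 8 with $Y=\emptyset'$. $\square$
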